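
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{example}{Example}

\title{Strong measure zero in the Hilbert cube\\ and closed sets with null sections}


\begin{abstract}
Let $X$ be a subset of the Hilbert cube $[0,1]^{\mathbb N}$ such that for every closed
$F\subseteq[0,1]^{\mathbb N}\times[0,1]$ with Lebesgue null vertical sections the union of the
sections over $X$ is null. We prove in ZFC that $X$ has strong measure zero. More precisely, for
every $c<1$ and every sequence $(\varepsilon_n)$ of positive reals there is a single set $F$ of this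
kind such that each $X$ over which the union of the sections has outer measure at most $c$ is
covered by balls of radii less than $\varepsilon_0,\varepsilon_1,\dots$. The proof codes points by
random subsets of a grid that is itself chosen at random among many shifts; this keeps the
estimates independent of the dimension. We deduce a characterization of strong measure zero in
$\sigma$-compact metric spaces, and a zero--one law.
\end{abstract}

\section{The question and the answer}

Write $\mathbb N=\{0,1,2,\dots\}$ and $Q=[0,1]^{\mathbb N}$, with the product topology and the
compatible metric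
\[
\rho(x,y)=\max_i 2^{-i}|x_i-y_i| .
\]
Lebesgue measure on $[0,1]$ is $\lambda$, the corresponding outer measure is $\lambda^*$, and
\emph{null} means $\lambda^*=0$. Balls are open.

A subset $X$ of a separable metric space has \emph{strong measure zero} if for every sequence
$(\varepsilon_n)_{n\in\mathbb N}$ of positive reals there are balls $D_n$ of radius less than
$\varepsilon_n$ with $X\subseteq\bigcup_nD_n$. The centers may be anywhere in the space, but a ball
of radius $r$ that meets $X$ lies in a ball of radius $2r$ centered in $X$. Applying the definition
to $(\varepsilon_n/2)$, we see that for nonempty $X$ it makes no difference if we require centers in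
$X$, or in some set between $X$ and the whole space. Nor does it matter which of two uniformly
equivalent metrics we use: choose $\varepsilon_n'>0$ so small that distance less than
$\varepsilon_n'$ in one metric implies distance less than $\varepsilon_n/2$ in the other. In
particular, since all compatible metrics on the compact space $Q$ are uniformly equivalent, strong
measure zero in $Q$ does not depend on the choice of $\rho$.

For sets $Y,B$, a relation $F\subseteq Y\times B$, a point $x\in Y$ and a set $A\subseteq Y$ put
\[
F_x=\{t\in B:(x,t)\in F\},\qquad F[A]=\bigcup_{x\in A}F_x .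
\]
Call $F\subseteq Q\times[0,1]$ \emph{admissible} if it is closed and every section $F_x$ is null.
One may think of an admissible $F$ as assigning to each point $x$ a compact null set $F_x$ that
depends on $x$ in an upper semicontinuous way. The simplest examples are graphs of continuous
functions $f\colon Q\to[0,1]$, for which $F[X]=f[X]$.

If $X\subseteq Q$ has strong measure zero, then $F[X]$ is null for every admissible $F$. The reason
is compactness: given an admissible $F$ and $\gamma>0$, all sufficiently small balls $D$ satisfy
$\lambda^*(F[D])<\gamma$ (a proof is in Section~\ref{sec:general}), so a cover of $X$ by balls that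
shrink quickly enough gives a cover of $F[X]$ of small measure. The question, posed
in~\cite{source}, is whether the converse holds.

\begin{quote}
\emph{Suppose $X\subseteq Q$ and $F[X]$ is null for every admissible $F$. Does $X$ have strong
measure zero?}
\end{quote}

For countable $X$ both properties hold trivially. Graphs alone already show that the hypothesis
is strong: if it holds, then $f[X]$ is null for every continuous $f\colon Q\to[0,1]$. Taking
coordinate functions for $f$ we see, for example, that $X$ contains no nondegenerate arc. For sets
of reals the analogous equivalence, with closed $F\subseteq\mathbb R\times\mathbb R$, is known, and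
it is also known for subsets of finite-dimensional separable metric spaces with the Hurewicz
property. We show that the answer is yes, in ZFC, and that no assumption about dimension or the
Hurewicz property is needed.

\begin{theorem}\label{thm:main}
Let $0\le c<1$ and let $(\varepsilon_n)_{n\in\mathbb N}$ be positive reals. There is an admissible
$F$, depending only on $c$ and $(\varepsilon_n)$, such that every $X\subseteq Q$ with
$\lambda^*(F[X])\le c$ is covered by balls $D_n$ of $\rho$-radius less than $\varepsilon_n$
$(n\in\mathbb N)$.
\end{theorem}

Taking $c=0$ and letting $(\varepsilon_n)$ vary gives the answer.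

\begin{corollary}\label{cor:answer}
If $X\subseteq Q$ and $F[X]$ is null for every admissible $F$, then $X$ has strong measure zero.
\end{corollary}

With the easy converse and an embedding argument, this extends as follows.

\begin{theorem}\label{thm:general}
Let $Y$ be a $\sigma$-compact metric space and $X\subseteq Y$. The following are equivalent:
\begin{enumerate}
\item[(a)] $X$ has strong measure zero;
\item[(b)] $F[X]$ is null for every closed $F\subseteq Y\times[0,1]$ with all vertical sections
null;
\item[(c)] there is $c<1$ such that $\lambda^*(F[X])\le c$ for every closed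
$F\subseteq Y\times[0,1]$ with all vertical sections null.
\end{enumerate}
The implication \textup{(c)}$\Rightarrow$\textup{(a)} holds for every metric space $Y$ that is a
countable union of totally bounded subsets.

In particular, for every $X\subseteq Q$ the supremum of $\lambda^*(F[X])$ over all admissible $F$
is $0$ if $X$ has strong measure zero, and $1$ otherwise.
\end{theorem}

Section~\ref{sec:idea}, which is only motivation, shows the mechanism where no geometry interferes.
Section~\ref{sec:finite} deals with the geometry, in a finite lemma.
Sections~\ref{sec:construction} and~\ref{sec:cover} prove Theorem~\ref{thm:main}, and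
Section~\ref{sec:general} proves Theorem~\ref{thm:general}.

\section{The mechanism in the Cantor set}\label{sec:idea}

Suppose first that $X\subseteq\{0,1\}^{\mathbb N}\subseteq Q$. We look for a set $F$ with null
sections such that smallness of $F[X]$ forces $X$ into few small pieces.

\paragraph{One stage.} Fix $d\ge1$, let $S=\{0,1\}^d$, and let $B=\{0,1\}^S$ be the set of all
$0$--$1$ colorings $e$ of $S$. Write $x|d$ for the initial segment of $x$ of length $d$, and relate
$x$ to the colorings that give it color $1$:
\[
J=\{(x,e)\in\{0,1\}^{\mathbb N}\times B:\ e(x|d)=1\}.
\]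
Each section $J_x$ contains exactly half of $B$. If the points of $A$ have exactly $m$ different
initial segments of length $d$, then a coloring lies outside $J[A]$ if and only if it is $0$ at
these $m$ segments, so $J[A]$ omits exactly the fraction $2^{-m}$ of $B$. For $d=1$, for instance,
there are four colorings. Each point is related to two of them, and two points with different
first digits are together related to three. Read backwards: \emph{if $J[A]$ omits more than
$2^{-m}|B|$ elements, then $A$ meets fewer than $m$ cylinders of length $d$.} The number $m$ here
has nothing to do with $d$, that is, with how small the cylinders are.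

\paragraph{Infinitely many stages.} Take such $d_n,B_n,J_n$ for every $n\in\mathbb N$, put
$\Omega=\prod_nB_n$ with the product $\mu$ of the uniform measures, and let
\[
\tilde F=\{(x,\beta):\beta_n\in (J_n)_x\text{ for all }n\}.
\]
The section $\tilde F_x=\prod_n(J_n)_x$ has measure $\prod_n\frac12=0$. Suppose that $\tilde F[X]$
is disjoint from a box $\prod_nT_n$ with $T_n\subseteq B_n$ and $|T_n|>2^{-m_n}|B_n|$. For each
$x\in X$ the boxes $\prod_n(J_n)_x$ and $\prod_nT_n$ are disjoint, so $(J_n)_x\cap T_n=\emptyset$
for some $n$. Hence $X=\bigcup_nA_n$, where
\[
A_n=\{x\in X:(J_n)_x\cap T_n=\emptyset\}.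
\]
Since $J_n[A_n]$ omits $T_n$, the set $A_n$ meets fewer than $m_n$ cylinders of length $d_n$. So
$X$ is covered by a family of cylinders, fewer than $m_n$ of them of length $d_n$ for each $n$. If
all numbers $m_n$ are fixed in advance, we may choose $d_n$ so large that cylinders of length $d_n$
have diameter much less than $\varepsilon_k$ for all $k\le m_0+\dots+m_n$. Then $X$ has a cover as
required for the given sequence $(\varepsilon_n)$.

\paragraph{What is missing.} Apart from the routine replacement of $\Omega$ by $[0,1]$, two things
must be repaired.

First, if $\tilde F[X]$ is null, or merely has outer measure less than $1$, its complement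
contains a compact set $K$ of positive measure, but $K$ need not contain a box as above. We shall
prune $K$ to a tree in which every node at level $n$ keeps more than a fraction $2^{-m_n}$ of its
successors, with $m_n$ fixed in advance. There are then at most $P_n=\prod_{j<n}|B_j|$ nodes at
level $n$ instead of one, so we need about $m_nP_n$ pieces at stage $n$ instead of $m_n$. This is
harmless, because $P_n$ is known before stage $n$ is constructed.

Second, the cube $Q$ has no small clopen pieces. This is the subject of the next section.

\section{Shifted grids and a finite lemma}\label{sec:finite}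

In $Q$ we replace cylinders by the cells of a grid in the first $d$ coordinates, and relate $x$ to
the colorings that give color $1$ to some cell containing $x$. Since $F$ must be closed, the cells
must be closed, and then they overlap. A vertex of the grid interior to $[0,1]^d$ lies in $2^d$
cells, so the section of $J$ at such a point contains the fraction $1-2^{-2^d}$ of $B$. For fixed
$d$ this is a constant less than $1$, and the product over all stages is still $0$. But the
dimension $d_n$ used at stage $n$ has to grow, because a cell does not restrict the coordinates
from $d_n$ on and the cells have to become small. If, say, $d_n\ge n+1$ and each grid divides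
$[0,1]$ into an even number of equal intervals, then at the point $(\frac12,\frac12,\dots)$ the
section has measure $\prod_n(1-2^{-2^{d_n}})>0$.

One could try to color a cell $1$ with a small probability $p$ instead of $\frac12$. To keep
$1-(1-p)^{2^d}$ away from $1$ one needs $p$ at most of order $2^{-d}$, and then $m$ must be at least
of order $2^d$ before $(1-p)^m$ is small. Now $m_n$ depends on $d_n$. But $d_n$ must be chosen after
$m_n$, since the number of pieces at stage $n$ determines how small they have to be.

The way out is to use many shifted grids and to make the shift part of the code. No single grid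
is good for all points, but each point is bad for only a small fraction of the shifts.

\begin{example}
Take $d=2$ and mesh $h=\frac12$, and shift the grid by $\frac{l}{16}$ in both coordinates, for
$l=0,\dots,7$. A point is on a wall of grid $l$ if $x_0$ or $x_1$ lies in
$\frac{l}{16}+\frac12\mathbb Z$. These eight sets of reals are pairwise disjoint, so each of $x_0$
and $x_1$ puts the point on a wall for at most one $l$. A point with $x_0=x_1=\frac12$ is a vertex
for $l=0$ and is interior to one cell for the other seven shifts. The fraction of pairs (shift,
coloring) that give color $1$ to some cell containing it is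
$\frac18\bigl(\frac{15}{16}+7\cdot\frac12\bigr)=\frac{71}{128}$. In the unshifted grid alone it is
$\frac{15}{16}$. A point with $x_0=\frac12$, $x_1=\frac3{16}$ lies in two cells for $l=0$ and for
$l=3$, and the fraction is $\frac18\bigl(2\cdot\frac34+6\cdot\frac12\bigr)=\frac9{16}$. No point of
the square does worse than $\frac28\cdot1+\frac68\cdot\frac12=\frac58$.
\end{example}

With $4d$ shifts in dimension $d$ the bound $\frac58$ persists for all $d$. A subset of $Q$ is
\emph{$\delta$-separated} if any two distinct points of it have $\rho$-distance at least $\delta$.

\begin{lemma}\label{lem:finite}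
For every $\delta>0$ there are a finite set $B$ with $|B|\ge2$ and a closed set
$J\subseteq Q\times B$, where $B$ is discrete, such that
\begin{enumerate}
\item[(1)] $|J_x|\le\frac58|B|$ for every $x\in Q$;
\item[(2)] if $A\subseteq Q$ is $\delta$-separated and $|A|=m$ is finite, then
$|J[A]|\ge(1-2^{-m})|B|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose integers $d,q\ge1$ with $2^{-d}<\delta$ and $h=1/q<\delta$. Let $L=4d$ and
$S=\{-1,0,\dots,q-1\}^d$. For $0\le l<L$ and $k\in S$ let
\[
C^l_k=\bigl\{x\in Q:\ h\bigl(k_i+\tfrac lL\bigr)\le x_i\le h\bigl(k_i+1+\tfrac lL\bigr)
\text{ for all }i<d\bigr\}.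
\]
These cells are closed and have the following properties.

\emph{For each $l$ the cells $C^l_k$ cover $Q$}, because in each coordinate the intervals
$[h(j+\frac lL),h(j+1+\frac lL)]$, $-1\le j\le q-1$, cover everything from
$h(\frac lL-1)\le0$ to $h(q+\frac lL)\ge1$.

\emph{Each cell has $\rho$-diameter less than $\delta$}: two of its points differ by at most $h$ in
the coordinates $i<d$, and the weight in $\rho$ of every other coordinate is at most $2^{-d}$, so
the diameter is at most $\max(h,2^{-d})$.

\emph{For each $x$ there are at most $d=\frac14L$ values of $l$ for which $x$ lies in more than one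
cell $C^l_k$.} Call such $l$ \emph{bad} for $x$. If $x\in C^l_k\cap C^l_{k'}$ with $k_i\ne k'_i$,
then $x_i$ lies in two different intervals of the $l$-th subdivision, so it is a common endpoint of
them and $x_i\in h(\mathbb Z+\frac lL)$. The sets $h(\mathbb Z+\frac lL)$, $0\le l<L$, are pairwise
disjoint, so each of the $d$ coordinates is responsible for at most one bad $l$.

Let $B=\{0,\dots,L-1\}\times\{0,1\}^S$ and
\[
J=\bigl\{(x,(l,e)):\ x\in C^l_k\text{ and }e(k)=1\text{ for some }k\in S\bigr\}.
\]
For fixed $(l,e)$, the set of $x$ with $(x,(l,e))\in J$ is a finite union of cells, so $J$ is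
closed.

(1) If $l$ is not bad for $x$, then $x$ lies in exactly one cell $C^l_k$, and exactly half of the
colorings $e$ have $e(k)=1$. The bad $l$ are at most a quarter of all $l$. Hence
$|J_x|/|B|\le\frac14\cdot1+\frac34\cdot\frac12=\frac58$.

(2) Fix $l$ and for each $a\in A$ choose $k_a\in S$ with $a\in C^l_{k_a}$. Since cells have
diameter less than $\delta$, the $m$ indices $k_a$ are distinct. If $(l,e)\notin J[A]$, then
$e(k_a)=0$ for all $a\in A$, which holds for the fraction $2^{-m}$ of all $e$. So for each $l$ at
most this fraction of the pairs $(l,e)$ lies outside $J[A]$; now sum over $l$.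
\end{proof}

Closedness of $F$ is the only reason for the shifts: with half-open cells each point would lie in
exactly one cell of a single grid, but $J$ would not be closed.

\section{Construction of the closed set}\label{sec:construction}

Fix $0\le c<1$ and $(\varepsilon_n)$. Replacing $\varepsilon_n$ by $\min_{k\le n}\varepsilon_k$, we
may assume that $(\varepsilon_n)$ is nonincreasing.

\paragraph{Parameters.} The numbers $\eta_n$ will say how much measure may be pruned away at level
$n$, and $m_n$ is the corresponding number of points. Let
\[
\eta_n=\frac{1-c}{2}\,4^{-n},\qquad\text{so that}\qquad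
\sum_n\eta_n=\tfrac23(1-c),\qquad \sum_{k>n}\eta_k=\tfrac13\eta_n,
\]
and choose integers $m_n\ge1$ with $2^{-m_n}<\frac23\eta_n$. Now define $b_n$, $B_n$, $J_n$ by
recursion. When $b_j$ is known for all $j<n$, put
\[
P_n=\prod_{j<n}b_j,\qquad M_n=\sum_{i\le n}m_iP_i,\qquad
\delta_n=\tfrac12\varepsilon_{M_n}.
\]
Let $B_n,J_n$ be given by Lemma~\ref{lem:finite} for $\delta=\delta_n$, let $b_n=|B_n|\ge2$, and
identify $B_n$ with $\{0,\dots,b_n-1\}$. There is no circularity: $M_n$, and hence $\delta_n$,
involves only $m_0,\dots,m_n$, which depend only on $c$, and $b_0,\dots,b_{n-1}$. In particular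
$m_n$ is available before the dimension used at stage $n$; this is why it matters that the
estimate in Lemma~\ref{lem:finite}(2) does not involve the dimension. Write $J_n(x)=(J_n)_x$.

\paragraph{The set in the product space.} Let $\Omega=\prod_nB_n$ and let $\mu$ be the product of
the uniform measures. Let $\Omega_n=\prod_{j<n}B_j$, a set with $P_n$ elements. For
$\sigma\in\Omega_n$ let $[\sigma]=\{\beta\in\Omega:\sigma\subset\beta\}$, so that
$\mu([\sigma])=1/P_n$. Put
\[
\tilde F=\{(x,\beta)\in Q\times\Omega:\ \beta_n\in J_n(x)\text{ for all }n\}.
\]
This is an intersection of preimages of the closed sets $J_n$ under the continuous maps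
$(x,\beta)\mapsto(x,\beta_n)$, so it is closed, hence compact. Its sections are
$\tilde F_x=\prod_nJ_n(x)$, and $\mu(\tilde F_x)\le\prod_n\frac58=0$.

\paragraph{Transfer to the interval.} It remains to replace $\Omega$ by $[0,1]$. Let
\[
\varphi\colon\Omega\to[0,1],\qquad \varphi(\beta)=\sum_n\frac{\beta_n}{P_{n+1}},
\]
the expansion with digits $\beta_n\in\{0,\dots,b_n-1\}$ in the mixed base $(b_n)$.

\begin{lemma}\label{lem:phi}
The map $\varphi$ is continuous and onto. Moreover:
\begin{enumerate}
\item[(i)] for each $n$, the sets $\varphi[[\sigma]]$, $\sigma\in\Omega_n$, are the intervals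
$[\frac k{P_n},\frac{k+1}{P_n}]$, $0\le k<P_n$;
\item[(ii)] $\mu(\varphi^{-1}(C))=\lambda(C)$ for every Borel set $C\subseteq[0,1]$;
\item[(iii)] $\varphi[N]$ is null whenever $\mu(N)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since $b_i\ge2$, we have $P_n\to\infty$ and
$\sum_{i\ge n}\frac{b_i-1}{P_{i+1}}=\sum_{i\ge n}\bigl(\frac1{P_i}-\frac1{P_{i+1}}\bigr)
=\frac1{P_n}$. So the series defining $\varphi$ converges uniformly to a continuous function with
values in $[0,1]$.

(i) For $\sigma\in\Omega_n$ let $k_\sigma=P_n\sum_{i<n}\sigma_i/P_{i+1}$ and
$I_\sigma=[\frac{k_\sigma}{P_n},\frac{k_\sigma+1}{P_n}]$. Then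
$k_{\sigma^\frown i}=b_nk_\sigma+i$, so by induction (division with remainder)
$\sigma\mapsto k_\sigma$ is a bijection from $\Omega_n$ onto $\{0,\dots,P_n-1\}$, and $I_\sigma$ is
the union of the intervals $I_{\sigma^\frown i}$, $i<b_n$. For $\beta\in[\sigma]$ we have
\begin{equation}\label{eq:digits}
0\le\varphi(\beta)-\frac{k_\sigma}{P_n}=\sum_{i\ge n}\frac{\beta_i}{P_{i+1}}\le\frac1{P_n},
\end{equation}
so $\varphi[[\sigma]]\subseteq I_\sigma$. The set $\varphi[[\sigma]]$ is compact, and for every
$N\ge n$ it meets each of the intervals $I_\tau$ of length $1/P_N$, with $\tau\in\Omega_N$ extending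
$\sigma$, into which $I_\sigma$ is divided. So it is dense in $I_\sigma$ and equal to it. For $n=0$
this says that $\varphi$ is onto.

(ii) In \eqref{eq:digits} the lower bound is attained only if $\beta_i=0$ for all $i\ge n$,
and the upper one only if $\beta_i=b_i-1$ for all $i\ge n$. If $\beta\notin[\sigma]$ and
$\varphi(\beta)\in I_\sigma$, then $\beta\in[\tau]$ for some $\tau\in\Omega_n\setminus\{\sigma\}$
and $\varphi(\beta)$ is the common endpoint of the neighboring intervals $I_\sigma$ and $I_\tau$.
So there is at most one such $\beta$ for each endpoint of $I_\sigma$, and
$\varphi^{-1}(I_\sigma)$ is $[\sigma]$ together with at most two points. Points have $\mu$-measure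
$0$, since $\mu(\{\beta\})\le1/P_n$ for all $n$. Hence
$\mu(\varphi^{-1}(I_\sigma))=1/P_n=\lambda(I_\sigma)$. In particular the image measure of $\mu$
has no atoms, and so it agrees with $\lambda$ on $\{1\}$ and on all half-open intervals
$[\frac k{P_n},\frac{k'}{P_n})$ with $0\le k\le k'\le P_n$. These intervals are closed under
intersection, include $[0,1)$ and generate its Borel sets, so the two measures agree.

(iii) Given $\gamma>0$, cover $N$ by an open set of $\mu$-measure less than $\gamma$. It is a
disjoint union of countably many cylinders $[\sigma]$, and by (i) their images are intervals of the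
same measures.
\end{proof}

Now let
\[
F=\{(x,\varphi(\beta)):(x,\beta)\in\tilde F\}\subseteq Q\times[0,1].
\]
It is a continuous image of a compact set, hence closed, and its sections $F_x=\varphi[\tilde F_x]$
are null by Lemma~\ref{lem:phi}(iii). So $F$ is admissible, and it depends only on $c$ and
$(\varepsilon_n)$.

\section{Recovering a cover}\label{sec:cover}

We prove Theorem~\ref{thm:main} for the set $F$ just constructed. Let $X\subseteq Q$ with
$\lambda^*(F[X])\le c$. Since $c<1$, there is an open set $U\subseteq[0,1]$ with $F[X]\subseteq U$
and $\lambda(U)<c+\frac13(1-c)$. Let $K=\varphi^{-1}([0,1]\setminus U)$, a compact set. If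
$\beta\in\tilde F_x$ with $x\in X$, then $\varphi(\beta)\in F_x\subseteq U$; hence
\begin{equation}\label{eq:disjoint}
K\cap\tilde F[X]=\emptyset.
\end{equation}
By Lemma~\ref{lem:phi}(ii), $\mu(K)=1-\lambda(U)>\frac23(1-c)=\sum_n\eta_n$.

\paragraph{Pruning.} The set $K$ may meet some cylinders $[\sigma]$ in very small pieces. Then it
may meet $[\sigma^\frown i]$ for only a few $i$, and Lemma~\ref{lem:finite}(2) gives nothing useful
at $\sigma$. We therefore remove such cylinders. Call $\sigma\in\Omega_n$ \emph{light} if
$\mu(K\cap[\sigma])\le\eta_n\mu([\sigma])$, and let
\[
K'=K\setminus\bigcup\{[\sigma]:\sigma\text{ light}\}.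
\]
Cylinders are open, so $K'$ is closed. The light $\sigma\in\Omega_n$ together remove measure at most
$\eta_n\sum_{\sigma\in\Omega_n}\mu([\sigma])=\eta_n$, so the removed part has measure at most
$\sum_n\eta_n<\mu(K)$ and $K'\ne\emptyset$. Let
\[
T=\{\sigma:K'\cap[\sigma]\ne\emptyset\},\qquad
T(\sigma)=\{i\in B_n:\sigma^\frown i\in T\}\quad\text{for }\sigma\in T\cap\Omega_n .
\]
The empty sequence belongs to $T$. We claim that
\begin{equation}\label{eq:many}
|T(\sigma)|>2^{-m_n}b_n\qquad\text{for all }\sigma\in T\cap\Omega_n .
\end{equation}
Let $\sigma\in T\cap\Omega_n$. Neither $\sigma$ nor any initial segment of $\sigma$ is light, since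
otherwise $[\sigma]$ would be disjoint from $K'$. A cylinder $[\tau]$ that meets $[\sigma]$ has
$\tau$ comparable with $\sigma$. So $(K\cap[\sigma])\setminus K'$ is covered by the sets
$K\cap[\tau]$ with $\tau$ light and properly extending $\sigma$. At level $k>n$ these have total
measure at most $\eta_k\mu([\sigma])$, and hence
\[
\mu\bigl((K\cap[\sigma])\setminus K'\bigr)\le\sum_{k>n}\eta_k\,\mu([\sigma])
=\tfrac13\eta_n\mu([\sigma]).
\]
Since $\sigma$ is not light, $\mu(K\cap[\sigma])>\eta_n\mu([\sigma])$, so
$\mu(K'\cap[\sigma])\ge\frac23\eta_n\mu([\sigma])$. On the other hand $K'\cap[\sigma]$ is contained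
in $\bigcup_{i\in T(\sigma)}[\sigma^\frown i]$, whose measure is $\frac{|T(\sigma)|}{b_n}\mu([\sigma])$.
Therefore $|T(\sigma)|\ge\frac23\eta_nb_n>2^{-m_n}b_n$.

\paragraph{Splitting $X$.} For $\sigma\in T\cap\Omega_n$ let
\[
A_\sigma=\{x\in X:J_n(x)\cap T(\sigma)=\emptyset\}.
\]

\emph{The sets $A_\sigma$, $\sigma\in T$, cover $X$.} Suppose that $x\in X$ lies in none of them.
Starting from the empty sequence, choose recursively
$\beta_n\in J_n(x)\cap T(\beta|n)$, which is possible because $\beta|n\in T$ and
$x\notin A_{\beta|n}$, and which gives $\beta|(n+1)\in T$. The resulting $\beta\in\Omega$ satisfies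
$K'\cap[\beta|n]\ne\emptyset$ for all $n$, and $K'$ is closed, so $\beta\in K'\subseteq K$. But
$\beta_n\in J_n(x)$ for all $n$, so $\beta\in\tilde F_x$. This contradicts \eqref{eq:disjoint}.

\emph{For $\sigma\in T\cap\Omega_n$, the set $A_\sigma$ is covered by at most $m_n$ balls of radius
$\delta_n$.} If $A\subseteq A_\sigma$ were $\delta_n$-separated with $|A|=m_n$, then
$|J_n[A]|\ge(1-2^{-m_n})b_n$ by Lemma~\ref{lem:finite}(2). Since $J_n[A]\cap T(\sigma)=\emptyset$,
this would give $|T(\sigma)|\le2^{-m_n}b_n$, against \eqref{eq:many}. So every $\delta_n$-separated
subset of $A_\sigma$ has fewer than $m_n$ points. Take a maximal one; by maximality, the balls of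
radius $\delta_n$ around its points cover $A_\sigma$.

\paragraph{Counting.} There are at most $P_n$ sequences $\sigma\in T\cap\Omega_n$. So for each $n$
the corresponding sets $A_\sigma$ are covered by at most $m_nP_n=M_n-M_{n-1}$ balls of radius
$\delta_n$, where $M_{-1}=0$. Give these balls indices $k$ with $M_{n-1}\le k<M_n$. For such $k$ we
have $\delta_n=\frac12\varepsilon_{M_n}<\varepsilon_k$, because $(\varepsilon_n)$ is nonincreasing.
Use arbitrary balls of sufficiently small radius for the indices left over. Since the sets
$A_\sigma$ cover $X$, so do these balls. This proves Theorem~\ref{thm:main}.\qed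

\section{General spaces and the zero--one law}\label{sec:general}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
We may assume $Y\ne\emptyset$. Let $d$ be the metric of $Y$. The implication
(b)$\Rightarrow$(c) is trivial.

\emph{(a)$\Rightarrow$(b).} Let $Y=\bigcup_kK_k$ with $K_k$ compact and nonempty, and let
$F\subseteq Y\times[0,1]$ be closed with null sections. Then $F[X]=\bigcup_kF[X\cap K_k]$. Each
$X\cap K_k$ has strong measure zero, also as a subset of the space $K_k$, because centers may be
moved into $X\cap K_k$ at the cost of doubling the radii. The set $F\cap(K_k\times[0,1])$ is closed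
with null sections. So we may assume that $Y$ is compact.

Let $\gamma>0$. For $x\in Y$ the section $F_x$ is compact and null, so there is an open
$U_x\subseteq[0,1]$ with $F_x\subseteq U_x$ and $\lambda(U_x)<\gamma$. The set
$F\setminus(Y\times U_x)$ is compact, so its projection to $Y$ is closed, and it omits $x$. The
complement $V_x$ of this projection is an open neighborhood of $x$ with $F[V_x]\subseteq U_x$. Let
$2r(\gamma)>0$ be a Lebesgue number of the cover $\{V_x:x\in Y\}$: every set of diameter less than
$2r(\gamma)$ lies in some $V_x$. Then $\lambda^*(F[D])<\gamma$ for every ball $D$ of radius less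
than $r(\gamma)$.

Now, given $\gamma>0$, cover $X$ by balls $D_n$ of radius less than $r(\gamma2^{-n-1})$. Then
$\lambda^*(F[X])\le\sum_n\gamma2^{-n-1}=\gamma$. As $\gamma$ was arbitrary, $F[X]$ is null.

\emph{(c)$\Rightarrow$(a).} Let $Y=\bigcup_kY_k$ with each $Y_k$ totally bounded; this includes all
$\sigma$-compact $Y$. We omit empty $Y_k$ and replace the others by their closures in $Y$, which
are again totally bounded. So each $Y_k$ is nonempty and closed in $Y$. Let $c$ be as in (c). Then
$c\ge0$, as $F=\emptyset$ shows.

Fix $k$. The completion $\hat Y_k$ of $Y_k$ is a compact metric space, whose metric we also denote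
by $d$. Let $h_k\colon\hat Y_k\to Q$ be a topological embedding, for instance
$y\mapsto(\min\{1,d(y,p_i)\})_i$ for a sequence $(p_i)$ with dense range in $\hat Y_k$: this map is
continuous and injective, hence an embedding by compactness. For an admissible $F$ put
\[
F'=\{(y,t)\in Y_k\times[0,1]:(h_k(y),t)\in F\}.
\]
Then $F'$ is closed in $Y\times[0,1]$, because $Y_k$ is closed in $Y$. Its sections are empty or of
the form $F_{h_k(y)}$, hence null, and $F'[X]=F[h_k[X\cap Y_k]]$. So (c) gives
$\lambda^*(F[h_k[X\cap Y_k]])\le c$ for every admissible $F$. By Theorem~\ref{thm:main}, applied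
with this $c$ and all sequences $(\varepsilon_n)$, the set $h_k[X\cap Y_k]$ has strong measure zero
in $Q$.

We pull this back to $Y_k$. By compactness of $\hat Y_k$, which is where total boundedness is used,
the map $h_k^{-1}$ is uniformly continuous on $h_k[\hat Y_k]$. Given $(\varepsilon_n)$, choose
$\gamma_n>0$ such that $\rho(h_k(y),h_k(y'))<2\gamma_n$ implies $d(y,y')<\varepsilon_n/2$. Cover
$h_k[X\cap Y_k]$ by balls $D_n$ of radius less than $\gamma_n$. Any two points of $D_n$ have
distance less than $2\gamma_n$, so the set of $y\in X\cap Y_k$ with $h_k(y)\in D_n$ is empty or lies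
in the ball of radius $\varepsilon_n/2$ about any of its points. So $X\cap Y_k$ has strong measure
zero.

Finally, $X=\bigcup_k(X\cap Y_k)$, and a countable union of strong measure zero sets has strong
measure zero: split $(\varepsilon_n)$ into countably many infinite subsequences and use the $k$-th
one for the $k$-th set.

\emph{The zero--one law.} Let $X\subseteq Q$. If $X$ has strong measure zero, the supremum is $0$
by (a)$\Rightarrow$(b) with $Y=Q$. If the supremum is less than $1$, then (c) holds with $c$ equal
to the supremum, and $X$ has strong measure zero by (c)$\Rightarrow$(a). Hence the supremum is $1$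
if $X$ does not have strong measure zero.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Property $C''$, strong measure zero sets and subsets of the plane},
\url{https://www.impan.pl/shop/en/publication/transaction/download/product/109936}.
\end{thebibliography}

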